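\title{Convex polygons that tile the plane $k$ times but not once}

\begin{abstract}
A planar shape is a $k$-fold tile if congruent copies of it cover almost every point of the plane exactly $k$ times, and a nontrivial $k$-fold tile if, in addition, it does not tile the plane in the ordinary sense. We show that a convex nontrivial $k$-fold tile exists for every $k\ge 2$: a hexagon for $k=2$ and an octagon for every $k\ge 3$. This answers a question posed for $k=2,3,4$. The multiple tilings are orbits of a polygon under a group of isometries that pairs its sides, and ordinary tilings are excluded by counting angles. The hexagon belongs to a two-parameter family of convex $2$-fold tiles, and we determine, using Reinhardt's theorem, which members of this family tile the plane once.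
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a planar shape and $k$ a positive integer. A \emph{$k$-fold tiling} by $S$ is an indexed family $\mathcal T$ of shapes congruent to $S$ (translations, rotations and reflections are allowed) with two properties: $\mathcal T$ is \emph{locally finite}, that is, every bounded region meets only finitely many members of $\mathcal T$; and every point of $\mathbb R^2$ that is not on the boundary of any member lies in exactly $k$ members. The family is indexed, so the same copy may occur several times, and it is counted each time. If a $k$-fold tiling by $S$ exists, $S$ is a \emph{$k$-fold tile}. A $1$-fold tile is a tile in the ordinary sense.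

The union of a $k$-fold and an $l$-fold tiling by $S$ is a $(k+l)$-fold tiling, since a point on no boundary is counted $k$ times by the first family and $l$ times by the second. In particular a $1$-fold tile is a $k$-fold tile for every $k$. One therefore calls $S$ a \emph{nontrivial $k$-fold tile} ($k\ge2$) if it is a $k$-fold tile but not a $1$-fold tile. The following question is Open Problem~5.3 of \cite{multifold}.

\medskip
\noindent\textbf{Problem.} \emph{For $k=2$, $3$ or $4$, is there a convex polygon that is a nontrivial $k$-fold tile?}
\medskip

Throughout, a \emph{convex $n$-gon} is a closed convex polygon with $n$ vertices and all interior angles less than $\pi$. Every triangle and every convex quadrilateral is a $1$-fold tile (Example~\ref{ex:quad}), and no convex polygon with more than six sides is one (Lemma~\ref{lem:count}). A multiplicity larger than one relaxes this bound: Example~\ref{ex:seven} is a convex octagon whose integer translates cover the plane seven times. The problem asks how small the multiplicity can be made. The evident way to cover the plane twice is to superpose two tilings, and one might guess that for a convex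 polygon and very small $k$ there is no room for anything else. A nontrivial $k$-fold tile must have a $k$-fold tiling from which not even one layer can be split off as a $1$-fold tiling. We show that such polygons exist already for $k=2$.

\medskip
\noindent\textbf{The hexagons.} Identify $\mathbb R^2$ with $\mathbb C$ and let $\omega=e^{\pi\mathrm i/3}$, so that $\omega^2=\omega-1$ and $\omega^3=-1$. For real $a,b>0$ with $2a+b<1$ put $z=a+b\omega$, and let $P_{a,b}$ be the polygon with vertices, in this order,
\begin{equation}\label{eq:hex}
U_1=1,\quad U_2=1+z,\quad U_3=1+\omega,\quad U_4=\omega(2-z),\quad U_5=\omega(1+z),\quad U_6=\omega .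
\end{equation}

\medskip
\noindent\textbf{The octagons.} Let $k\ge3$ be an integer and let $p,q,d>0$ satisfy
\begin{equation}\label{eq:adm}
(k-2)\,p<q,\qquad p+q<1,\qquad d<p/2 ;
\end{equation}
for instance $p=\frac1{2k}$, $q=\frac12$, $d=\frac1{8k}$. Let $O_k$ be the polygon with vertices, in Cartesian coordinates and in this order,
\begin{equation}\label{eq:oct}
\begin{aligned}
V_1&=(0,0), & V_5&=(1-p+d,\,k-1-q),\\
V_2&=(1-p,\,-q), & V_6&=(1-p,\,k-1-q),\\
V_3&=(1-p+d,\,-q), & V_7&=(0,1),\\
V_4&=(1-d,\,0), & V_8&=(-p,\,1-q).
\end{aligned}
\end{equation}
All statements about $O_k$ hold for every choice of $p,q,d$ satisfying \eqref{eq:adm}.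

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] Every $P_{a,b}$ is a convex hexagon and a $2$-fold tile. The hexagon $P_{1/10,\,1/10}$ is not a $1$-fold tile; it is therefore a nontrivial $2j$-fold tile for every $j\ge1$, in particular a nontrivial $2$-fold and $4$-fold tile.
\item[(b)] For every $k\ge3$, $O_k$ is a convex octagon and a nontrivial $k$-fold tile.
\end{enumerate}
Hence a convex nontrivial $k$-fold tile exists for every $k\ge2$, and the answer to the Problem is yes for each of $k=2,3,4$.
\end{theorem}

The proof of Theorem~\ref{thm:main} uses no classification of tiles. With Reinhardt's classification of the convex hexagons that tile the plane \cite{reinhardt,bollobas}, the whole family $P_{a,b}$ can be decided.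

\begin{theorem}\label{thm:class}
Let $a,b>0$ and $2a+b<1$. The $2$-fold tile $P_{a,b}$ is a $1$-fold tile if and only if $a+2b=1$ or $(a,b)=(\frac27,\frac17)$.
\end{theorem}

Section~\ref{sec:pair} gives a criterion for the orbit of a polygon under a group of isometries to be a multiple tiling, and Section~\ref{sec:count} the angle count that obstructs $1$-fold tilings. These two tools are applied to the octagons in Section~\ref{sec:oct} and to the hexagons in Section~\ref{sec:hex}; each section first explains where the coordinates \eqref{eq:oct} and \eqref{eq:hex} come from. Theorem~\ref{thm:class} is proved in Section~\ref{sec:class}.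

\section{Side pairings and multiplicity}\label{sec:pair}

\begin{example}[an octagon of multiplicity seven]\label{ex:seven}
Cut from the square $[0,3]^2$ four corner triangles with legs of length $1$. What remains is the convex octagon $Q_7$ with vertices $(1,0)$, $(2,0)$, $(3,1)$, $(3,2)$, $(2,3)$, $(1,3)$, $(0,2)$, $(0,1)$ and area $9-4\cdot\frac12=7$. Consider its translates by $\mathbb Z^2$. For $(x,y)\in(0,1)^2$, the number of translates that contain $(x,y)$ is the number of pairs $(i,j)\in\{0,1,2\}^2$ with $(x+i,y+j)\in Q_7$. The five pairs with $i=1$ or $j=1$ always count. The pair $(0,0)$ counts when $x+y\ge1$ and the pair $(2,2)$ when $x+y\le1$; the pair $(2,0)$ counts when $y\ge x$ and the pair $(0,2)$ when $y\le x$. Off the two diagonals of the unit square the total is $5+1+1=7$, and by periodicity the translates form a $7$-fold tiling.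

The count stays constant across the diagonal $y=x$ for the following reason. The side from $(0,2)$ to $(1,3)$ is the translate by $(-2,2)$ of the side from $(2,0)$ to $(3,1)$, and $Q_7$ lies below the first and above the second. A moving point that leaves $Q_7+\lambda$ through its lower right side enters $Q_7+\lambda+(2,-2)$ through its upper left side at the same moment. Once the count is known to be constant, it must equal the area per lattice cell.
\end{example}

The next lemma isolates this mechanism and allows any isometries in place of translations. A \emph{lattice} $\Lambda$ is the group generated by two linearly independent vectors, which we identify with the corresponding translations; $\det\Lambda$ is the area of the parallelogram $F$ spanned by the generators, and the translates of $F$ by $\Lambda$ form a $1$-fold tiling.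

\begin{lemma}[side pairing]\label{lem:pair}
Let $G$ be a group of isometries of $\mathbb R^2$ that contains a lattice $\Lambda$ of translations as a subgroup of finite index $m$. Let $P$ be a convex polygon with sides $e_1,\dots,e_n$. Suppose there are an involution $i\mapsto i^*$ of $\{1,\dots,n\}$, with fixed points allowed, and elements $\gamma_i\in G$ such that, for every $i$,
\[
\gamma_{i^*}=\gamma_i^{-1},\qquad \gamma_ie_i=e_{i^*},
\]
and $\gamma_iP$ and $P$ lie on opposite sides of the line through $e_{i^*}$. Then $(gP)_{g\in G}$ is a $k$-fold tiling with
\[
k=\frac{m\cdot\operatorname{area}(P)}{\det\Lambda}.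
\]
\end{lemma}

\begin{proof}
Write $G=\Lambda h_1\sqcup\dots\sqcup\Lambda h_m$. The family consists of the $\Lambda$-translates of the $m$ bounded sets $h_jP$, so it is locally finite. Let $\Gamma=\bigcup_g g\,\partial P$, a closed set of measure zero, and for $y\notin\Gamma$ let $\mu(y)$ be the number of $g\in G$ with $y\in gP$. The function $\mu$ is locally constant on $\mathbb R^2\setminus\Gamma$. We must show that it does not jump across $\Gamma$. Where several lines of $\Gamma$ meet, this is awkward to see, so we remove these points and go around them. Let $S$ consist of all vertices of all $gP$ and of all points common to two sides $ge_i$, $he_j$ that do not lie on one line. Two such sides have at most one common point, so every bounded region contains only finitely many points of $S$.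

Let $y\in\Gamma\setminus S$. All sides $ge_i$ through $y$ lie on one line $L$ and contain $y$ in their relative interior. Take an open disc $U$ about $y$ so small that it contains no point of $S$ and meets no side other than those through $y$. Then $U\cap\Gamma=U\cap L$, and $U\setminus L$ consists of two half-discs $U^+$, $U^-$. Each $gP$ either contains $U$, or misses $U$, or has exactly one side $ge_i$ through $y$, and then it contains one of $U^+,U^-$ and misses the other. Let $I^\pm$ be the set of pairs $(g,i)$ with $y\in ge_i$ and $U^\pm\subset gP$. The values of $\mu$ on $U^+$ and on $U^-$ differ by $|I^+|-|I^-|$.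

Consider the map $\phi(g,i)=(g\gamma_i^{-1},i^*)$. It sends $I^+\cup I^-$ to itself, because $g\gamma_i^{-1}e_{i^*}=ge_i$. It is an involution, because $g\gamma_i^{-1}\gamma_{i^*}^{-1}=g\gamma_i^{-1}\gamma_i=g$. It exchanges $I^+$ and $I^-$: the polygons $\gamma_iP$ and $P$ lie on opposite sides of $e_{i^*}$, and applying $g\gamma_i^{-1}$ shows that $gP$ and $g\gamma_i^{-1}P$ lie on opposite sides of $ge_i$. Hence $|I^+|=|I^-|$, and $\mu$ takes one value on $U\setminus L$.

Define $\mu(y)$ to be this value. The extended function is constant on each such disc $U$, so it is locally constant on $\mathbb R^2\setminus S$. This set is connected: two of its points are joined by uncountably many two-segment paths that are disjoint apart from their ends, and the countable set $S$ meets only countably many of them. So $\mu$ is a constant $k$. Integrating over the parallelogram $F$ of $\Lambda$ gives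
\[
k\det\Lambda=\sum_{j=1}^m\int_F\sum_{\lambda\in\Lambda}\mathbf 1_{h_jP}(y-\lambda)\,dy=\sum_{j=1}^m\operatorname{area}(h_jP)=m\operatorname{area}(P).
\]
In particular $k>0$, and the family is a $k$-fold tiling.
\end{proof}

The condition on opposite sides cannot be dropped: $i^*=i$ and $\gamma_i=\mathrm{id}$ satisfy the other two conditions for every polygon, while the translates by $\mathbb Z^2$ of a polygon of area less than $1$ do not cover the plane. For a pair $i\ne i^*$ the condition needs to be checked only once, since applying $\gamma_i^{-1}$ turns the condition for $i$ into that for $i^*$.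

To apply the lemma we need three elementary facts. For vectors given in some linear coordinates write $(s,t)\times(s',t')=st'-ts'$.

\medskip
\noindent\textbf{Orientation test.} Traverse $\partial P$ counterclockwise, so that $P$ lies to the left of each directed side $u\to v$. If $\gamma$ is an orientation-preserving isometry, then $\gamma P$ lies to the left of $\gamma u\to\gamma v$. So if $\gamma u\to\gamma v$ is the \emph{reverse} of a directed side of $P$, then $\gamma P$ and $P$ lie on opposite sides of it. In particular the half-turn $y\mapsto(u+v)-y$ about the midpoint of a side $e_i=uv$ is its own inverse and is admissible with $i^*=i$.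

\medskip
\noindent\textbf{Convexity test.} Let $A_1,\dots,A_n$ be points with nonzero edge vectors $f_i=A_{i+1}-A_i$ (indices mod $n$). Suppose that, in some positively oriented linear coordinates, the arguments of the successive $f_i$ increase with increments in $(0,\pi)$ and total increment $2\pi$. Then $A_1\cdots A_n$ is a convex $n$-gon traversed counterclockwise. Indeed, fix $i$ and follow the height $f_i\times(A_j-A_i)$ for $j=i+1,\dots,i+n$. It starts and ends at $0$, and its step $f_i\times f_j$ has the sign of $\sin(\arg f_j-\arg f_i)$, so the steps are first positive, then at most once zero, then negative. Thus all vertices other than $A_i,A_{i+1}$ lie strictly to the left of $A_i\to A_{i+1}$, and each $A_iA_{i+1}$ is a side of the convex hull of the $A_j$. The conclusion does not depend on the positively oriented coordinates used.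

\medskip
\noindent\textbf{Shoelace formula.} For such a polygon, $\frac12\sum_iA_i\times A_{i+1}$ is its area, in units of the area of the parallelogram spanned by the basis vectors.

\medskip
Both Example~\ref{ex:quad} and the octagons use the following groups. For a lattice $\Lambda$ and a vector $\sigma$ let
\begin{equation}\label{eq:ptwo}
G(\Lambda,\sigma)=\{y\mapsto y+\lambda:\lambda\in\Lambda\}\cup\{y\mapsto\sigma+\lambda-y:\lambda\in\Lambda\}.
\end{equation}
This is a group, since the product of two half-turns $y\mapsto\sigma+\lambda-(\sigma+\lambda'-y)$ is the translation by $\lambda-\lambda'$ and the product of a half-turn with a translation is a half-turn of the same form; the index of $\Lambda$ is $m=2$. A side $uv$ is paired with itself by a half-turn of $G(\Lambda,\sigma)$ exactly when $u+v\in\sigma+\Lambda$.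

\begin{example}[triangles and quadrilaterals]\label{ex:quad}
Let $A_1A_2A_3A_4$ be a convex quadrilateral, $\sigma=A_1+A_2$, and let $\Lambda$ be generated by the diagonals $u=A_3-A_1$ and $v=A_4-A_2$. The endpoint sums of the four sides are $\sigma$, $\sigma+u$, $\sigma+u+v$, $\sigma+v$, and the area is $\frac12|u\times v|=\frac12\det\Lambda$, so Lemma~\ref{lem:pair} gives $k=1$. For a triangle $A_1A_2A_3$ take $u=A_3-A_1$, $v=A_3-A_2$; the sums are $\sigma$, $\sigma+u$, $\sigma+v$, and again $k=1$. A convex nontrivial $k$-fold tile therefore has at least five sides.
\end{example}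

By Lemma~\ref{lem:pair}, the multiplicity is the area of $P$ measured in the unit $\det\Lambda/m$. The task is thus to fit a polygon that is too complicated to tile once into two, three or four such units, with all sides paired by $G$. Translations pair only parallel sides of equal length. Half-turns are more flexible, because they pair a side with itself and restrict only its midpoint, and rotations pair sides that are not parallel.

\section{Counting angles in a $1$-fold tiling}\label{sec:count}

Let $\mathcal T$ be a $1$-fold tiling by copies, called \emph{tiles}, of a convex $n$-gon $Q$. The boundaries of the tiles form a set of measure zero. Hence two tiles have disjoint interiors (a common interior point would give an open set covered twice), and the tiles cover the plane (their union is dense and, by local finiteness, closed). In a small disc about any point $v$, the tiles containing $v$ appear as sectors that fill the disc without overlap, so their angles at $v$ add up to $2\pi$.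

A \emph{node} is a point that is a vertex of some tile. A tile containing a node $v$ has there a \emph{corner}, of angle in $(0,\pi)$, or has $v$ in the relative interior of a side, which we call a \emph{flat}, of angle $\pi$. Since at least one corner is present, no tile contains $v$ in its interior and there is at most one flat. With $j$ the number of corners at $v$, there are two possibilities:
\begin{itemize}
\item no flat, and the corners have total angle $2\pi$, which forces $j\ge3$;
\item one flat, and the corners have total angle $\pi$, which forces $j\ge2$.
\end{itemize}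
The bounds on $j$ are the only place where convexity of $Q$ enters. In both cases the average corner angle at $v$ is at most $2\pi/3$, which is the average angle of a hexagon. To measure the loss, give a corner of angle $\alpha$ the \emph{defect} $\frac{2\pi}3-\alpha$, and let $\operatorname{def}(v)$ be the sum of the defects of the corners at $v$. Call $v$ \emph{good} if there is no flat and $j=3$, and \emph{bad} otherwise. Without a flat, $\operatorname{def}(v)=\frac{2\pi j}3-2\pi$, which is $0$ for $j=3$ and at least $\frac{2\pi}3$ for $j\ge4$. With a flat, $\operatorname{def}(v)=\frac{2\pi j}3-\pi\ge\frac\pi3$. Therefore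
\begin{equation}\label{eq:def}
\operatorname{def}(v)=0\ \text{ if $v$ is good},\qquad \operatorname{def}(v)\ge\pi/3\ \text{ if $v$ is bad}.
\end{equation}

\begin{lemma}\label{lem:count}
Let $\mathcal T$ be a $1$-fold tiling by copies of a convex $n$-gon $Q$.
\begin{enumerate}
\item[(a)] $n\le6$.
\item[(b)] If $n=6$, there is a tile $T_0$ such that all nodes lying on $T_0$ or on a tile that meets $T_0$ are good.
\end{enumerate}
\end{lemma}

\begin{proof}
We sum the defects over a large disc in two ways, by tiles and by nodes; the two sums differ only near the boundary circle. Let $D=\operatorname{diam}Q$, $A=\operatorname{area}(Q)$, let $B_R$ be the closed disc of radius $R>4D$ about $0$, and let $N_R$ be the number of tiles contained in $B_R$. The tiles that meet $B_{R-D}$ cover it and lie in $B_R$, so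
\begin{equation}\label{eq:NR}
N_R\ge\pi(R-D)^2/A .
\end{equation}
Sum the defects of all corners of the tiles contained in $B_R$. The angles of $Q$ add up to $(n-2)\pi$, so each tile contributes $\frac{2\pi n}3-(n-2)\pi=\pi(2-\frac n3)$. On the other hand, if a node $v$ has $|v|<R-D$, all tiles containing $v$ lie in $B_R$, and the corners at $v$ contribute $\operatorname{def}(v)$. Every other corner in the sum has its vertex at distance at least $R-D$ from $0$, so its tile lies in the annulus $R-2D\le|y|\le R$. This annulus has area at most $4\pi DR$ and contains at most $4\pi DR/A$ tiles, each with $n$ corners of defect at most $\frac{2\pi}3$ in absolute value. Hence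
\begin{equation}\label{eq:sum}
N_R\,\pi\Bigl(2-\frac n3\Bigr)=\sum_{\text{nodes }v,\ |v|<R-D}\operatorname{def}(v)+O(R),
\end{equation}
with an implied constant that depends only on $Q$.

(a) By \eqref{eq:def} the right side of \eqref{eq:sum} is at least $-O(R)$. If $n\ge7$, the left side is at most $-\frac\pi3N_R$, which by \eqref{eq:NR} is negative of order $R^2$. This is impossible for large $R$.

(b) For $n=6$ the left side of \eqref{eq:sum} vanishes, so by \eqref{eq:def} only $O(R)$ nodes with $|v|<R-D$ are bad. Suppose that a tile $T_0\subset B_{R-3D}$ fails to have the property in (b). Then a bad node $v$ lies on a tile $T$ that has a point $w$ in common with $T_0$ (possibly $T=T_0$). From $|v-w|\le D$ we get $|v|\le R-2D<R-D$, and $T_0$ lies in the disc of radius $2D$ about $v$. This disc contains at most $4\pi D^2/A$ tiles. So only $O(R)$ tiles in $B_{R-3D}$ fail, while $B_{R-3D}$ contains at least $\pi(R-4D)^2/A$ tiles by \eqref{eq:NR}. For large $R$ some tile does not fail.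
\end{proof}

By part (a), the octagon $Q_7$ of Example~\ref{ex:seven} is a nontrivial $7$-fold tile. It also shows what breaks in a multiple tiling: at each lattice point eight translates of $Q_7$ have a corner, each of angle $3\pi/4$, so the defects add up to $8\cdot\frac{2\pi}3-6\pi<0$. The corners at a node may wind around it more than once, and \eqref{eq:def} fails.

\section{The octagons $O_k$}\label{sec:oct}

Fix $k\ge3$ and $p,q,d$ as in \eqref{eq:adm}. Put $\sigma=(-p,-q)$ and $G=G(\mathbb Z^2,\sigma)$ as in \eqref{eq:ptwo}. The unit of area is $\frac12$, so we look for a polygon of area $k/2$ with more than six sides.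

A segment from a point of $\mathbb Z^2$ to a point of $\sigma+\mathbb Z^2$ has endpoint sum in $\sigma+\mathbb Z^2$. So in a polygon whose vertices lie alternately in $\mathbb Z^2$ and in $\sigma+\mathbb Z^2$, every side is paired with itself. Setting $d=0$ in \eqref{eq:oct} gives a hexagon of this kind, with vertices
\[
(0,0),\quad \sigma+(1,0),\quad (1,0),\quad \sigma+(1,k-1),\quad (0,1),\quad \sigma+(0,1).
\]
To gain two sides, we split two vertices that differ by a lattice vector, namely $\sigma+(1,0)$ and $\sigma+(1,k-1)$, by inserting at each a horizontal side of length $d$; the vertical translation by $(0,k-1)$ pairs the new sides. The new vertices $V_3=V_2+(d,0)$ and $V_5=V_6+(d,0)$ are both adjacent to the vertex $(1,0)$, and moving that vertex by $(-d,0)$ to $V_4$ restores both endpoint sums. See Figure~\ref{fig:oct}. A convex polygon can have horizontal sides only at its bottom and top, so $V_6$ must be higher than $V_7$, that is, $k-1-q>1$. This holds for $k\ge3$ and fails for $k=2$.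

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\draw[dashed] (.7,-.5)--(1,0)--(.7,1.5);
\draw[thick] (0,0)--(.7,-.5)--(.825,-.5)--(.875,0)--(.825,1.5)--(.7,1.5)--(0,1)--(-.3,.5)--cycle;
\foreach \x/\y in {.35/-.25,.85/-.25,.85/.75,.35/1.25,-.15/.75,-.15/.25} \draw[fill=white] (\x,\y) circle (.8pt);
\node[below left] at (0,0) {$V_1$}; \node[below left] at (.72,-.5) {$V_2$};
\node[below right] at (.8,-.5) {$V_3$}; \node[left] at (.875,0) {$V_4$};
\node[above right] at (.8,1.5) {$V_5$}; \node[above left] at (.72,1.5) {$V_6$};
\node[above left] at (0,1) {$V_7$}; \node[left] at (-.3,.5) {$V_8$};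
\node[right] at (1,0) {$(1,0)$};
\end{tikzpicture}
\caption{The octagon $O_3$ for $p=\frac3{10}$, $q=\frac12$, $d=\frac18$. Six sides are mapped to themselves by the half-turns about their midpoints (circles); the two short horizontal sides differ by the translation $(0,2)$. For $d=0$ the right-hand part of the boundary becomes the dashed path, which passes through the same two midpoints.}\label{fig:oct}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
\emph{Convexity.} The edge vectors $f_i=V_{i+1}-V_i$ (indices mod $8$) are
\[
\begin{aligned}
f_1&=(1-p,\,-q), & f_2&=(d,\,0), & f_3&=(p-2d,\,q), & f_4&=(2d-p,\,k-1-q),\\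
f_5&=(-d,\,0), & f_6&=(p-1,\,2-k+q), & f_7&=(-p,\,-q), & f_8&=(p,\,q-1).
\end{aligned}
\]
From $p+q<1$ we have $p<1$ and $q<1$, so $2-k+q<0<k-1-q$ because $k\ge3$. Thus $\arg f_2=0$; $f_3$ and $f_4$ lie in the open first and second quadrant respectively, since $d<p/2$; $\arg f_5=\pi$; $f_6,f_7$ lie in the open third quadrant; and $f_8,f_1$ lie in the open fourth quadrant. Within the last two quadrants the order is decided by
\[
\begin{aligned}
f_6\times f_7&=(1-p)q+p(2-k+q)=q-(k-2)p>0,\\
f_8\times f_1&=-pq+(1-q)(1-p)=1-p-q>0 .
\end{aligned}
\]
So the arguments of $f_2,f_3,\dots,f_8,f_1$ increase strictly from $0$ to a value in $(\frac{3\pi}2,2\pi)$, followed by $f_2$ at $2\pi$. Consecutive vectors lie in the same or in adjacent quadrants, so every increment is less than $\pi$. By the convexity test, $O_k$ is a convex octagon traversed counterclockwise. The three conditions \eqref{eq:adm} give convexity at $V_7$, $V_1$ and $V_4$, and $k\ge3$ gives it at $V_6$, where $f_5\times f_6=d(k-2-q)$.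

\emph{Area.} The products $V_i\times V_{i+1}$ for $i=1,\dots,8$ are
\[
0,\quad qd,\quad q(1-d),\quad(1-d)(k-1-q),\quad d(k-1-q),\quad 1-p,\quad p,\quad 0 .
\]
Their sum is $q+(k-1-q)+1=k$, so $\operatorname{area}(O_k)=k/2$.

\emph{Side pairing.} Six sides have endpoint sums in $\sigma+\mathbb Z^2$:
\[
\begin{aligned}
V_1+V_2&=\sigma+(1,0), & V_3+V_4&=\sigma+(2,0), & V_4+V_5&=\sigma+(2,k-1),\\
V_6+V_7&=\sigma+(1,k), & V_7+V_8&=\sigma+(0,2), & V_8+V_1&=\sigma+(0,1).
\end{aligned}
\]
Each is paired with itself by a half-turn in $G$. The translation by $(0,k-1)$ maps $V_2\to V_3$ to $V_6\to V_5$, the reverse of the directed side $V_5\to V_6$, so it pairs the remaining two sides by the orientation test.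

Lemma~\ref{lem:pair} shows that $(gO_k)_{g\in G}$ is a multiple tiling with multiplicity $2\cdot\frac k2/1=k$. By Lemma~\ref{lem:count}(a), $O_k$ is not a $1$-fold tile.
\end{proof}

\begin{remark}
Every nonsingular affine image $\alpha O_k$ is also a nontrivial $k$-fold tile. The map $\alpha$ carries the $k$-fold tiling $(gO_k)_{g\in G}$ to the family of the sets $(\alpha g\alpha^{-1})\,\alpha O_k$, which still covers each point off the boundaries $k$ times. The maps $\alpha g\alpha^{-1}$ are again translations and half-turns, hence isometries, and $\alpha O_k$ is a convex octagon, so Lemma~\ref{lem:count}(a) applies.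
\end{remark}

\section{The hexagons $P_{a,b}$}\label{sec:hex}

\subsection{The group and the rhombus}

For $k=2$ we use a group with rotations of order six. Write $(s,t)$ for $s+t\omega$ with $s,t\in\mathbb R$. The basis $(1,\omega)$ is positively oriented, and
\begin{equation}\label{eq:norm}
|(s,t)|^2=s^2+st+t^2,\qquad \omega\cdot(s,t)=(-t,\,s+t).
\end{equation}
Let $E=\mathbb Z+\mathbb Z\omega$ be the triangular lattice, with $\det E=\sqrt3/2$, and let $\Lambda=(1+\omega)E$. Since $|1+\omega|^2=3$, we have $\det\Lambda=3\det E$. The lattice $\Lambda$ contains $1+\omega$ and $(1+\omega)^2=1+2\omega+\omega^2=3\omega$. Since $\omega E=E$, also $\omega\Lambda=\Lambda$, and therefore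
\[
G=\{y\mapsto\omega^jy+\lambda:\ 0\le j\le5,\ \lambda\in\Lambda\}
\]
is a group in which $\Lambda$ has index $m=6$. The unit of area $\det\Lambda/6=\frac12\det E$ is the area of one equilateral triangle of side $1$. We use four elements of $G$ (recall $-1=\omega^3$ and $-\omega=\omega^4$):
\[
\eta(y)=(1+\omega)-y,\qquad \eta'(y)=3\omega-y,\qquad \rho(y)=\omega y,\qquad \rho'(y)=3\omega-\omega y .
\]
The first two are half-turns, $\rho$ is the rotation by $\pi/3$ about $0$, and $\rho'$ is the rotation by $-2\pi/3$ about $1+\omega$, because $\rho'(1+\omega)=2\omega-\omega^2=1+\omega$.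

Setting $z=0$ in \eqref{eq:hex} gives the rhombus $R$ with vertices $1,\ 1+\omega,\ 2\omega,\ \omega$, made of two unit triangles. Its sides are paired by $G$: $\eta$ exchanges $\omega$ and $1$, $\eta'$ exchanges $2\omega$ and $\omega$, and $\rho'$ maps $1\to1+\omega$ to $2\omega\to1+\omega$. So the orbit of $R$ is a $2$-fold tiling. The multiplicity is visible at the vertex $1+\omega\in\Lambda$: six elements of $G$ fix this point, and six corners of angle $2\pi/3$ go around it twice.

The rhombus tiles the plane, so we deform it as in Section~\ref{sec:oct}. The vertices $1$ and $\omega$ are related by $\rho$. Insert at $1$ a new side from $U_1=1$ to $U_2=1+z$, and at $\omega$ its image under $\rho$, traversed from $U_5=\rho(U_2)$ to $U_6=\omega$. To keep the pairing by $\rho'$, the vertex $2\omega$ must move to $U_4=\rho'(U_2)$. The pairing by $\eta'$ then survives automatically, because $\rho'=\eta'\rho$. See Figure~\ref{fig:hex}. At the vertex $\omega$ the boundary of $R$ turns from the direction $4\pi/3$ to $5\pi/3$, and the inserted side $-\omega z$ has direction $4\pi/3+\arg z$. This suggests $0<\arg z<\pi/3$, which means $a,b>0$.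

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(2.6cm,0cm)},y={(1.3cm,2.25cm)}]
\draw[dotted] (1,0)--(0,0)--(0,1);
\draw[dashed] (1,0)--(1,1)--(0,2)--(0,1);
\draw[thick] (1,0)--(1.2,.2)--(1,1)--(.2,1.6)--(-.2,1.4)--(0,1)--cycle;
\fill (0,0) circle (2pt); \fill (1,1) circle (2pt);
\draw[fill=white] (.5,.5) circle (2pt); \draw[fill=white] (0,1.5) circle (2pt);
\node[below left] at (0,0) {$0$}; \node[below] at (1,0) {$U_1=1$};
\node[right] at (1.2,.2) {$U_2$}; \node[right] at (1,1) {$U_3=1+\omega$};
\node[above] at (.2,1.6) {$U_4$}; \node[above left] at (-.2,1.4) {$U_5$};
\node[left] at (0,1) {$U_6=\omega$}; \node[above] at (0,2) {$2\omega$};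
\end{tikzpicture}
\caption{The hexagon $P_{a,b}$ for $a=b=\frac15$, as a deformation of the rhombus with vertices $1$, $1+\omega$, $2\omega$, $\omega$ (dashed). The rotation by $\pi/3$ about $0$ maps $U_1U_2$ to $U_6U_5$, the rotation by $-2\pi/3$ about $U_3$ maps $U_2U_3$ to $U_4U_3$, and the sides $U_6U_1$, $U_4U_5$ are mapped to themselves by the half-turns about their midpoints (circles).}\label{fig:hex}
\end{figure}

\subsection{Multiplicity two}

\begin{proposition}\label{prop:two}
For $a,b>0$ with $2a+b<1$, the polygon $P_{a,b}$ is a convex hexagon, and $(gP_{a,b})_{g\in G}$ is a $2$-fold tiling.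
\end{proposition}

\begin{proof}
By \eqref{eq:norm}, the vertices in the coordinates $(s,t)$ are
\[
(1,0),\quad(1+a,b),\quad(1,1),\quad(b,\,2-a-b),\quad(-b,\,1+a+b),\quad(0,1),
\]
and the edge vectors $f_i=U_{i+1}-U_i$ (indices mod $6$) are
\begin{equation}\label{eq:edges}
\begin{aligned}
f_1&=z=(a,\,b), & f_4&=\omega(2z-1)=(-2b,\,2a+2b-1),\\
f_2&=\omega-z=(-a,\,1-b), & f_5&=-\omega z=(b,\,-a-b),\\
f_3&=\omega f_2=(b-1,\,1-a-b), & f_6&=1-\omega=(1,\,-1).
\end{aligned}
\end{equation}

\emph{Convexity.} We compute
\[
\begin{aligned}
f_1\times f_2&=a(1-b)+ab=a,\\
f_2\times f_3&=-a(1-a-b)+(1-b)^2=a^2-a(1-b)+(1-b)^2=|f_2|^2,\\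
f_3\times f_4&=(b-1)(2a+2b-1)+2b(1-a-b)=1-2a-b,\\
f_4\times f_5&=2b(a+b)-b(2a+2b-1)=b,\\
f_5\times f_6&=-b+(a+b)=a,\\
f_6\times f_1&=b+a .
\end{aligned}
\]
All six are positive: $a>0$ is used at $U_2$ and $U_6$, $b>0$ at $U_5$, and $2a+b<1$ at $U_4$. Positivity alone would allow the boundary to turn more than once, so we locate the vectors. Take arguments in the $(s,t)$-plane and note $a+b<1$. The vector $f_1$ lies in the open first quadrant, $f_2$ and $f_3$ in the open second quadrant, $f_4$ in the open left half-plane, and $f_5,f_6$ in the open fourth quadrant. Two vectors in one open half-plane are ordered by the sign of their cross product, so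
\[
0<\arg f_1<\tfrac\pi2<\arg f_2<\arg f_3<\arg f_4<\tfrac{3\pi}2<\arg f_5<\arg f_6<2\pi .
\]
The six increments, including the one from $f_6$ to $f_1$, add up to $2\pi$; each lies in $(0,2\pi)$ and has positive sine, hence lies in $(0,\pi)$. By the convexity test, $P_{a,b}$ is a convex hexagon traversed counterclockwise.

\emph{Area.} The products $U_i\times U_{i+1}$ for $i=1,\dots,6$ are
\[
b,\qquad 1+a-b,\qquad 2-a-2b,\qquad 3b,\qquad -b,\qquad -1,
\]
with sum $2$. So $\operatorname{area}(P_{a,b})=\det E$.

\emph{Side pairing.} Since $U_6+U_1=1+\omega$ and $U_4+U_5=3\omega$, the half-turns $\eta$ and $\eta'$ pair $U_6U_1$ and $U_4U_5$ with themselves. The rotation $\rho$ maps $U_1\to U_2$ to $U_6\to U_5$, the reverse of the directed side $U_5\to U_6$. The rotation $\rho'$ fixes $U_3$ and maps $U_2$ to $3\omega-\omega(1+z)=\omega(2-z)=U_4$, so it maps $U_2\to U_3$ to $U_4\to U_3$, the reverse of the directed side $U_3\to U_4$. By the orientation test, Lemma~\ref{lem:pair} applies, with $k=6\det E/(3\det E)=2$.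
\end{proof}

\subsection{An obstruction from side lengths}

For a hexagon the angle count gives no contradiction. It is, however, tight, and Lemma~\ref{lem:count}(b) turns the equality into local structure: around some tile, three tiles meet at every node and sides match sides exactly. Side lengths alone can then exclude a tiling, and an argument with lengths covers reflected copies at no cost. Let $\ell_i=|f_i|$. By \eqref{eq:edges} and \eqref{eq:norm},
\begin{equation}\label{eq:lengths}
\ell_1^2=\ell_5^2=a^2+ab+b^2,\qquad \ell_2^2=\ell_3^2=a^2-a(1-b)+(1-b)^2,\qquad \ell_6=1,
\end{equation}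
so the cyclic sequence of side lengths is $\ell_1,\ell_2,\ell_2,\ell_4,\ell_1,1$. We also write $f_i$ for the side $U_iU_{i+1}$.

\begin{lemma}\label{lem:lengths}
If $\ell_1,\ell_2,\ell_4\ne1$ and $\ell_1\ne\ell_2,\ell_4$, then $P_{a,b}$ is not a $1$-fold tile.
\end{lemma}

\begin{proof}
Suppose there is a $1$-fold tiling, and take $T_0$ from Lemma~\ref{lem:count}(b). Let $v$ be the vertex of $T_0$ corresponding to $U_6$, where the sides $f_5$ and $f_6$ meet. Since $v$ is good, exactly three tiles $T_0,T_1,T_2$ contain $v$, each in a corner. The three corners are separated by three rays from $v$: the rays $r_5,r_6$ along the sides $f_5,f_6$ of $T_0$, and a third ray $r$. Let $T_1$ have its corner between $r_6$ and $r$, and $T_2$ between $r$ and $r_5$.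

Along each ray, two of the three tiles have a side starting at $v$, and these two sides have equal length. Otherwise the far endpoint of the shorter side is a node in the relative interior of the longer side, hence a bad node, and it lies on a tile containing $v\in T_0$; this contradicts the choice of $T_0$. For the ray $r$, which is not along a side of $T_0$, we use here that Lemma~\ref{lem:count}(b) also controls the tiles meeting $T_0$.

So the side of $T_1$ along $r_6$ has length $1$. As $\ell_1,\ell_2,\ell_4\neq1$, it is the side $f_6$ of $T_1$. The side of $T_1$ along $r$ is adjacent to it, so it is $f_5$ or $f_1$ and has length $\ell_1$. Hence the sides of $T_2$ along $r$ and along $r_5$ both have length $\ell_1$, and they are adjacent. But $\ell_1\ne1,\ell_2,\ell_4$, so the only sides of length $\ell_1$ are $f_1$ and $f_5$, which are not adjacent. This is a contradiction.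
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The first assertion is Proposition~\ref{prop:two}. For $a=b=\frac1{10}$, formula \eqref{eq:edges} gives
\[
10\,(f_1,\dots,f_6)=\bigl((1,1),\ (-1,9),\ (-9,8),\ (-2,-6),\ (1,-2),\ (10,-10)\bigr),
\]
and by \eqref{eq:norm} the numbers $100\,\ell_i^2$ are $3,\ 73,\ 73,\ 52,\ 3,\ 100$. Lemma~\ref{lem:lengths} applies, so $P_{1/10,\,1/10}$ is not a $1$-fold tile. The union of $j$ copies of its $2$-fold tiling is a $2j$-fold tiling.
\end{proof}

Part (a) supplies a convex nontrivial $k$-fold tile for $k=2$ and part (b) for every $k\ge3$. This completes the proof of Theorem~\ref{thm:main}.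

\section{The hexagons $P_{a,b}$ that tile once}\label{sec:class}

Lemma~\ref{lem:lengths} says nothing when $\ell_4=1$, $\ell_4=\ell_1$ or $\ell_1=\ell_2$. To settle all cases we use the theorem of Reinhardt \cite{reinhardt}; see also Bollob\'as \cite{bollobas}.

\begin{theorem}[Reinhardt]\label{thm:rein}
A convex hexagon is a $1$-fold tile if and only if its sides can be labeled cyclically, in either direction, as $s_1,\dots,s_6$, with $v_i$ the vertex between $s_i$ and $s_{i+1}$, so that one of the following holds.
\begin{itemize}
\item Type 1: $\angle v_1+\angle v_2+\angle v_3=2\pi$ and $|s_1|=|s_4|$.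
\item Type 2: $\angle v_1+\angle v_2+\angle v_4=2\pi$, $|s_1|=|s_4|$ and $|s_3|=|s_5|$.
\item Type 3: $\angle v_1=\angle v_3=\angle v_5=\frac{2\pi}3$, $|s_1|=|s_2|$, $|s_3|=|s_4|$ and $|s_5|=|s_6|$.
\end{itemize}
\end{theorem}

In type 1 the angle condition says that the exterior angles at $v_1,v_2,v_3$ add up to $\pi$, that is, the boundary reverses its direction between $s_1$ and $s_4$. So type 1 means that two opposite sides are parallel and equal.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
From \eqref{eq:lengths} and $a+b<1$ we obtain
\begin{equation}\label{eq:short}
\ell_1^2<(a+b)^2<1,\qquad \ell_2^2=(1-b)^2-a(1-a-b)<1,\qquad \ell_2^2-\ell_1^2=1-a-2b .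
\end{equation}
In particular $\ell_1=\ell_2$ if and only if $a+2b=1$. We go through the three types.

\emph{Type 3.} Each side has the same length as one of its neighbors. The neighbors of $f_6$ are $f_5$ and $f_1$, so $\ell_1=1$, contrary to \eqref{eq:short}. This type does not occur.

\emph{Type 1.} One of the equations $f_{i+3}=-f_i$, $i=1,2,3$, must hold. By \eqref{eq:edges}:
\begin{itemize}
\item $f_4=-f_1$ means $a=2b$ and $1-2a-2b=b$, that is, $(a,b)=(\frac27,\frac17)$, and here $2a+b=\frac57<1$;
\item $f_5=-f_2$ means $a=b$ and $a+b=1-b$, that is, $a=b=\frac13$, which violates $2a+b<1$;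
\item $f_6=-f_3$ requires $1=1-b$, which violates $b>0$.
\end{itemize}
So $P_{a,b}$ is of type 1 exactly for $(a,b)=(\frac27,\frac17)$.

\emph{Type 2, necessity.} The opposite sides $s_1,s_4$ have equal length, and so do the two neighbors $s_3,s_5$ of $s_4$. The pair $\{s_1,s_4\}=\{f_3,f_6\}$ would give $\ell_2=1$, which is impossible. The pair $\{f_2,f_5\}$ gives $\ell_2=\ell_1$. For the pair $\{f_1,f_4\}$, either $s_4=f_4$, with neighbors $f_3,f_5$, which gives $\ell_2=\ell_1$, or $s_4=f_1$, with neighbors $f_6,f_2$, which gives the impossible $\ell_2=1$. So type 2 forces $a+2b=1$.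

\emph{Type 2, sufficiency.} Label $(s_1,\dots,s_6)=(f_5,f_6,f_1,f_2,f_3,f_4)$, so that $v_1=U_6$, $v_2=U_1$ and $v_4=U_3$. The angle condition holds for all $a,b$. Indeed, $f_3=\omega f_2$, so the exterior angle at $U_3$ is $\frac\pi3$ and the interior angle is $\frac{2\pi}3$. The exterior angles at $U_6$ and $U_1$ add up to the turn from $f_5=-\omega z$ to $f_1=z=\omega^2f_5$; this sum lies in $(0,2\pi)$ and is congruent to $\frac{2\pi}3$ modulo $2\pi$, so it equals $\frac{2\pi}3$, and the interior angles at $U_6$ and $U_1$ add up to $\frac{4\pi}3$. The total is $2\pi$. Both length conditions, $|f_5|=|f_2|$ and $|f_1|=|f_3|$, say $\ell_1=\ell_2$. So for $a+2b=1$ the hexagon is of type 2.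

By Theorem~\ref{thm:rein}, $P_{a,b}$ is a $1$-fold tile exactly when $a+2b=1$ or $(a,b)=(\frac27,\frac17)$.
\end{proof}

Thus, in the open triangle of parameters $a,b>0$, $2a+b<1$, every $P_{a,b}$ is a nontrivial $2$-fold tile except on the segment $a+2b=1$, where $\frac13<b<\frac12$, and at the single point $(\frac27,\frac17)$.

\begin{thebibliography}{9}

\bibitem{bollobas}
B.~Bollob\'as, \emph{Filling the plane with congruent convex hexagons without overlapping}, Ann. Univ. Sci. Budapest \textbf{6} (1963).

\bibitem{multifold}
\emph{Multifold Tiles of Polyominoes and Convex Lattice Polygons},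
\texttt{https://\allowbreak thaijmath2.in.cmu.ac.th/\allowbreak index.php/\allowbreak thaijmath/\allowbreak article/\allowbreak download/\allowbreak 1559/\allowbreak 1519/\allowbreak 1819}.

\bibitem{reinhardt}
K.~Reinhardt, \emph{\"Uber die Zerlegung der Ebene in Polygone}, Dissertation, Frankfurt, 1918.

\end{thebibliography}
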